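\title{Cantor sets of smooth points with separated support functionals}

\begin{abstract}
Let $X$ be a separable Banach space with nonseparable dual and let $0<\delta<1$. We show that the unit sphere of $X$ contains a copy $\Delta$ of the Cantor set, made of points with a unique support functional, such that the support functional of each point of $\Delta$ lies at distance greater than $1-\delta$ from the linear span of the support functionals of any finitely many other points of $\Delta$. In particular, the values of the duality mapping at distinct points of $\Delta$ are more than $1-\delta$ apart. The proof applies a Simons-type lemma to an average of translates of the norm. A tree space shows that the constant $1$ cannot be increased, even for pairs of points.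
\end{abstract}

\section{The question and the results}

Let $X$ be a Banach space over $\mathbb K=\mathbb R$ or $\mathbb C$, with closed unit ball $B_X$, unit sphere $S_X$ and dual $X^*$. The \emph{duality mapping} assigns to $x\in X$ the set
\[
J(x)=\{f\in B_{X^*} : f(x)=\|x\|\},
\]
which is nonempty by the Hahn--Banach theorem. For $x\in S_X$ its elements have norm one; they are the \emph{support functionals} of the ball at $x$. We have $J(cx)=J(x)$ for $c>0$, and $J(0)=B_{X^*}$. A \emph{selector} of $J$ is a map $s:X\to B_{X^*}$ with $s(x)\in J(x)$ for all $x$.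

If $X^*$ is separable, no uncountable family of functionals is separated by a fixed positive distance. If $X^*$ is not separable, such families exist in $S_{X^*}$, and one may ask whether they can be found among the support functionals, indexed by a small and regular subset of $S_X$. Let $X$ be separable. Then $(B_{X^*},w^*)$ is metrizable, and $J$ has a selector $s$ that is a Baire one map (a pointwise limit of a sequence of continuous maps) from $(X,\|\cdot\|)$ to $(B_{X^*},w^*)$. Godefroy proved that if, moreover, $X^*$ is nonseparable, then for every $\delta>0$ there is a set $\Delta\subset S_X$, homeomorphic in the norm topology to the Cantor set $\{0,1\}^{\mathbb N}$, with $\|s(x)-s(y)\|>1-\delta$ for all $x\ne y$ in $\Delta$. This statement depends on the selector: it controls one support functional at each point of $\Delta$. The following question, posed in \cite{JB}, asks for control of all of them.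

\medskip
\noindent\textbf{Question.} \emph{Let $X$ be a separable Banach space with nonseparable dual and let $\delta>0$. Is there a set $\Delta\subset S_X$, homeomorphic to $\{0,1\}^{\mathbb N}$, such that}
\begin{equation}\label{eq:question}
\inf\{\|f-g\| : f\in J(x),\ g\in J(y)\}>1-\delta\qquad\text{\emph{for all }}x\neq y\text{\emph{ in }}\Delta\,?
\end{equation}

\medskip
Call $x\in X$ a \emph{smooth point} if $J(x)$ is a singleton (these are the points of G\^ateaux smoothness of the norm; we use only the definition), and write $J(x)=\{j(x)\}$ in that case. Let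
\[
\Gamma=\{x\in X: J(x)\text{ is a singleton}\},\qquad G=\Gamma\cap S_X .
\]
Every selector of $J$ agrees with $j$ on $\Gamma$. If all points of $S_X$ are smooth, the Question is Godefroy's statement. In general the smooth points of a separable space are dense (Lemma~\ref{lem:translates}), so one would guess that $\Delta$ can be placed inside $G$ and that the answer is yes. The guess is right, and more than pairwise separation holds.

\begin{theorem}\label{thm:main}
Let $X$ be a separable Banach space over $\mathbb K$ with nonseparable dual, and let $0<\delta<1$. There is a set $\Delta\subset G$, homeomorphic to $\{0,1\}^{\mathbb N}$, such that for all distinct $x_0,\dots,x_k\in\Delta$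
\begin{equation}\label{eq:main}
\operatorname{dist}\bigl(j(x_0),\operatorname{span}\{j(x_1),\dots,j(x_k)\}\bigr)>1-\delta ,
\end{equation}
the span being taken over $\mathbb K$.
\end{theorem}

\begin{corollary}\label{cor:answer}
The answer to the Question is yes, and $\Delta$ can be chosen to consist of smooth points.
\end{corollary}

\begin{proof}
For $\delta<1$ take $\Delta$ from Theorem~\ref{thm:main}. For $x\ne y$ in $\Delta$ the infimum in \eqref{eq:question} equals $\|j(x)-j(y)\|$, which exceeds $1-\delta$ by \eqref{eq:main} with $k=1$. For $\delta\ge1$ use the set obtained for $\delta=1/2$.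
\end{proof}

\begin{theorem}\label{thm:sharp}
\begin{itemize}
\item[(a)] Let $X$ be separable. If there are $c>0$, an uncountable set $A\subset S_X$ and a selector $s$ of $J$ with $\|s(x)-s(y)\|\ge c$ for all $x\ne y$ in $A$, then $X^*$ is nonseparable. Hence the conclusion of Theorem~\ref{thm:main} and the property in the Question, even for a single $\delta<1$, each characterize nonseparability of $X^*$ among separable spaces $X$.
\item[(b)] The number $1$ in \eqref{eq:main} cannot be increased: the distance there is at most $1$.
\item[(c)] The number $1$ in \eqref{eq:question} cannot be increased either. There is a separable real Banach space $X$ with nonseparable dual such that for every $\kappa>0$ every uncountable subset of $B_{X^*}$ contains two distinct elements at distance less than $1+\kappa$.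
\end{itemize}
\end{theorem}

The heart of Theorem~\ref{thm:main} is Proposition~\ref{prop:far}: for every separable subspace $Y\subset X^*$ there is a \emph{smooth} point whose support functional is almost at distance $1$ from $Y$. Section~\ref{sec:l1} shows in $\ell_1$ why smoothness is needed and why the density of smooth points does not provide it. Sections~\ref{sec:smooth}--\ref{sec:far} prove the proposition, Section~\ref{sec:cantor} builds the Cantor set from it, and Section~\ref{sec:sharp} proves Theorem~\ref{thm:sharp}. The proofs use neither the Baire one selector nor Godefroy's theorem.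

\section{The case of $\ell_1$}\label{sec:l1}

All lower bounds for distances in $X^*$ will be certified by test vectors. Let $X$ be real, let $Y\subset X^*$ be a subspace and let $(y_n)$ be a sequence in $B_X$ with $h(y_n)\to0$ for every $h\in Y$. Then $\|f-h\|\ge\limsup_n (f-h)(y_n)=\limsup_n f(y_n)$ for $h\in Y$, that is,
\begin{equation}\label{eq:test}
\operatorname{dist}(f,Y)\ge\limsup_n f(y_n)\qquad(f\in X^*).
\end{equation}

Let $X=\ell_1(I)$ be real, with $I$ countably infinite, unit vectors $e_i$ and dual $\ell_\infty(I)$. For $\|f\|_\infty\le1$ the difference $\|x\|-f(x)=\sum_i(|x_i|-f_ix_i)$ has nonnegative terms, so $f\in J(x)$ exactly when $f_i=\operatorname{sign}x_i$ wherever $x_i\ne0$. Thus $x$ is smooth if and only if no coordinate of $x$ vanishes, and then $j(x)=(\operatorname{sign}x_i)_i$.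

\begin{example}[the Cantor set by hand]\label{ex:cantor}
Let $I$ be the set of pairs $(n,A)$ with $n\ge1$ and $A\subset\{0,1\}^n$, and fix $c_i>0$ with $\sum_{i\in I}c_i=1$. For $\xi\in\{0,1\}^{\mathbb N}$, with $\xi|n$ its first $n$ digits, put $\epsilon^\xi_{(n,A)}=1$ if $\xi|n\in A$ and $\epsilon^\xi_{(n,A)}=-1$ otherwise, and let $x_\xi=(c_i\epsilon^\xi_i)_{i\in I}$. Then $x_\xi\in G$ and $j(x_\xi)=\epsilon^\xi$. If $\xi|N=\zeta|N$, then $\|x_\xi-x_\zeta\|\le2\sum_{n>N}\sum_Ac_{(n,A)}$, so $\xi\mapsto x_\xi$ is continuous. Given distinct $\xi_0,\dots,\xi_k$, choose $n$ with $\xi_0|n\ne\xi_l|n$ for $l\ge1$ and put $y=\frac12(e_{(n,\{\xi_0|n\})}-e_{(n,\emptyset)})$. Then $\|y\|=1$, $\epsilon^{\xi_0}(y)=1$ and $\epsilon^{\xi_l}(y)=0$ for $l\geq1$. By \eqref{eq:test} with $y_n=y$, the distance in \eqref{eq:main} is exactly $1$. In particular $\xi\mapsto x_\xi$ is injective. Two distinct sign vectors are even at distance $2$; by Theorem~\ref{thm:sharp}(c) this is special to the space.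
\end{example}

In a general space we have no coordinates, and the points must be chosen one after another, each with support functionals far from the span of everything chosen before. The next example shows the two obstacles.

\begin{example}[two obstacles]\label{ex:obstacles}
Let $I=\mathbb N$, let $Y=c\subset\ell_\infty$ be the space of convergent sequences, and let $y_k=\frac12(e_{3k}-e_{3k+1})$, so that $h(y_k)\to0$ for $h\in c$. The point $x=\sum_{k\ge1}2^{-k}y_k$ has norm one and every $g\in J(x)$ satisfies $g(y_k)=1$ for all $k$. By \eqref{eq:test}, the whole set $J(x)$ is at distance $1$ from $c$.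

First obstacle: $J(x)$ is nonseparable, since the coordinates $g_{3k+2}$ are free in $[-1,1]$. The span of $c\cup J(x)$ is no longer separable, and an induction over separable subspaces cannot continue. (At $e_1$ the failure is total: $J(e_1)$ spans $\ell_\infty$.) So the chosen points should be smooth.

Second obstacle: a smooth point near $x$ need not be good. Any vector of $\ell_1$ is a limit of vectors with no zero coordinate and with all but finitely many coordinates positive, and for such a vector $x'$ we have $j(x')\in c$. The condition $\limsup_kg(y_k)\ge\beta$ concerns the tail of the sequence and is not stable under small perturbations of the point.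

A perturbation that is fixed \emph{in advance} and decays faster than $x$ does no harm. Let $0<\eta<1$ and $u(t)=\sum_n t_n\eta2^{-n}e_n$ for $t\in[0,1]^{\mathbb N}$. At the coordinates $n=3k$ and $n=3k+1$ we have $|x_n|=2^{-k-1}>\eta2^{-n}$, so $x+u(t)$ has the signs of $x$ there, and $x+u(t)$ is smooth as soon as $t_n>0$ at the other coordinates. Almost every $x+u(t)$ is then a smooth point with $j(x+u(t))(y_k)=1$ for all $k$.
\end{example}

The general proof follows the last paragraph. We first fix a random perturbation $u(t)$ that makes almost every translate of any point smooth. We then choose $x$, of the form $\sum2^{-k}z_k$ with $z_k$ convex combinations of test vectors, adapted not to the norm but to its average over the perturbations.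

\section{Smooth points of a separable space}\label{sec:smooth}

From now on $X\ne\{0\}$ is separable, so $0\notin\Gamma$. We use two standard facts: $(B_{X^*},w^*)$ is compact and, by separability of $X$, metrizable; and if $f_n\to f$ in the weak* topology then $\|f\|\le\liminf_n\|f_n\|$.

\begin{lemma}\label{lem:topology}
Let $X$ be separable, over $\mathbb R$ or $\mathbb C$. Then $\Gamma$ is a $G_\delta$ subset of $X$, and $j:\Gamma\to B_{X^*}$ is norm-to-weak* continuous.
\end{lemma}

\begin{proof}
The graph of $J$ is closed: if $x_n\to x$ in norm, $f_n\in J(x_n)$ and $f_n\to f$ weak*, then $|f_n(x)-\|x_n\||=|f_n(x-x_n)|\le\|x-x_n\|$, so $f(x)=\|x\|$ and $f\in J(x)$.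

For $v\in X$ and $p\in\mathbb N$ let $F_{v,p}$ be the set of $x$ for which some $f,g\in J(x)$ satisfy $|(f-g)(v)|\ge1/p$. It is closed: if $x_n\to x$ and $f_n,g_n\in J(x_n)$ are witnesses, pass to a subsequence along which $f_n\to f$ and $g_n\to g$ weak*; then $f,g\in J(x)$ and $|(f-g)(v)|\ge1/p$. With $v$ running through a countable dense set, $X\setminus\Gamma=\bigcup_{v,p}F_{v,p}$.

If $x_n\to x$ in $\Gamma$, every subsequence of $(j(x_n))$ has a weak* convergent subsequence, whose limit lies in $J(x)=\{j(x)\}$. Hence $j(x_n)\to j(x)$ weak*.
\end{proof}

Until the end of Section~\ref{sec:far}, scalars are real unless the contrary is said. If $f\in J(w)$, then $f(w')\le\|w'\|$ and $f(w)=\|w\|$ give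
\begin{equation}\label{eq:subgrad}
\|w'\|\ge\|w\|+f(w'-w)\qquad(w'\in X).
\end{equation}

Fix $\eta>0$ and vectors $v_1,v_2,\dots$ with dense linear span and $\sum_k\|v_k\|\le\eta$, for instance $v_k=\eta2^{-k}d_k$ with $(d_k)$ dense in $B_X$. Let $Q=[0,1]^{\mathbb N}$ carry the product topology and the product $\lambda$ of Lebesgue measures, and put
\[
u(t)=\sum_{k\ge1}t_kv_k\qquad(t\in Q).
\]
The series converges uniformly in $t$, so $u:Q\to X$ is norm continuous, and $\|u(t)\|\le\eta$.

\begin{lemma}\label{lem:translates}
For every $x\in X$ the set $Q_x=\{t\in Q: x+u(t)\in\Gamma\}$ is Borel and $\lambda(Q_x)=1$. In particular $\Gamma$ is dense in $X$.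
\end{lemma}

\begin{proof}
The set $Q_x$ is a $G_\delta$ by Lemma~\ref{lem:topology} and continuity of $u$. To compute its measure we test smoothness in one direction $v_k$ at a time. Recall that a convex function $\psi:\mathbb R\to\mathbb R$ has one-sided derivatives $\psi'_-\le\psi'_+$ everywhere and that they differ at countably many points at most. With $w=x+u(t)$ put
\[
q_{k,n}(t)=n\bigl(\|w+v_k/n\|+\|w-v_k/n\|-2\|w\|\bigr).
\]
Fix all coordinates of $t$ except the $k$-th and let $\psi(\tau)=\|x+\sum_{i\ne k}t_iv_i+\tau v_k\|$, a convex function on $\mathbb R$. Then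
\[
q_{k,n}(t)=n\bigl(\psi(t_k+\tfrac1n)-\psi(t_k)\bigr)-n\bigl(\psi(t_k)-\psi(t_k-\tfrac1n)\bigr)\longrightarrow\psi'_+(t_k)-\psi'_-(t_k)\ge0 .
\]
The functions $q_{k,n}$ are continuous on $Q$, so $N_k=\{t:\lim_nq_{k,n}(t)>0\}$ is Borel. Each section of $N_k$ in the $k$-th coordinate is countable, so $\lambda(N_k)=0$ by Fubini's theorem.

Let $t\notin\bigcup_kN_k$ and $f,g\in J(w)$. By \eqref{eq:subgrad}, $\|w+v_k/n\|-\|w\|\ge f(v_k)/n$ and $\|w-v_k/n\|-\|w\|\ge-g(v_k)/n$. Adding, $(f-g)(v_k)\le q_{k,n}(t)\to0$. Exchanging $f$ and $g$ gives $f(v_k)=g(v_k)$ for all $k$, and $f=g$ because the $v_k$ span a dense subspace. So $Q_x\supset Q\setminus\bigcup_kN_k$. Density of $\Gamma$ follows since $\eta$ is arbitrary.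
\end{proof}

\section{A Simons-type lemma for convex functions}\label{sec:simons}

For a convex function $\Phi:X\to\mathbb R$ the \emph{subdifferential} at $x$ is
\[
\partial\Phi(x)=\{g\in X^*:\Phi(x')\ge\Phi(x)+g(x'-x)\text{ for all }x'\in X\}.
\]
By \eqref{eq:subgrad}, $J(x)\subset\partial\|\cdot\|(x)$. The next lemma produces the point $x$ of Example~\ref{ex:obstacles} in a general space. It is stated for convex functions because it will be applied to an average of translates of the norm, which is convex but not homogeneous.

\begin{lemma}\label{lem:simons}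
Let $\Phi:X\to\mathbb R$ be convex and $1$-Lipschitz, let $(y_n)_{n\ge1}\subset B_X$ and $\beta\in\mathbb R$, and assume that $\Phi(z)-\Phi(0)\ge\beta$ for all $z\in\operatorname{conv}\{y_n:n\ge1\}$. Then for every $\varepsilon>0$ there is $x\in X$ such that $\limsup_ng(y_n)\ge\beta-\varepsilon$ for every $g\in\partial\Phi(x)$.
\end{lemma}

Let $C_n=\operatorname{conv}\{y_k:k\ge n\}$. We look for $x=\sum_{k\ge1}2^{-k}z_k$ with $z_k\in C_k$. If $x_n$ is the $n$-th partial sum, then $x-x_n$ is $2^{-n}$ times a point of $\overline{C_{n+1}}$, and a subgradient $g$ at $x$ satisfies $g(x-x_n)\ge\Phi(x)-\Phi(x_n)$. So it suffices that $\Phi$ grow by about $2^{-n}\beta$ from $x_n$ to $x$. At stage $n$ the point $x$ is unknown, and we must secure this growth for \emph{all} possible tails. Choosing the direction of least growth at each stage preserves this property.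

\begin{proof}
Put $x_0=0$. Given $x_n$, let
\[
I_n=\inf_{z\in C_{n+1}}\Phi(x_n+2^{-n}z),\qquad a_n=2^n\bigl(I_n-\Phi(x_n)\bigr);
\]
these are finite since $\Phi$ is Lipschitz and $C_{n+1}\subset B_X$. Choose $z_{n+1}\in C_{n+1}$ such that $p_n=x_n+2^{-n}z_{n+1}$ satisfies $\Phi(p_n)\le I_n+\varepsilon\,2^{-2n-1}$, and go half way:
\[
x_{n+1}=x_n+2^{-n-1}z_{n+1}=\tfrac12(x_n+p_n).
\]
For $z\in C_{n+2}$ we have $x_{n+1}+2^{-n-1}z=x_n+2^{-n}\cdot\frac12(z_{n+1}+z)$ and $\frac12(z_{n+1}+z)\in C_{n+1}$. Hence $I_{n+1}\ge I_n$. By convexity, $\Phi(x_{n+1})\le\frac12\Phi(x_n)+\frac12(I_n+\varepsilon\,2^{-2n-1})$. Therefore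
\[
I_{n+1}-\Phi(x_{n+1})\ge\tfrac12\bigl(I_n-\Phi(x_n)\bigr)-\varepsilon\,2^{-2n-2},
\]
and multiplying by $2^{n+1}$ gives $a_{n+1}\ge a_n-\varepsilon\,2^{-n-1}$. The hypothesis says $a_0\ge\beta$, so $a_n\ge\beta-\varepsilon$ for all $n$.

Let $x=\lim_nx_n=\sum_{k\ge1}2^{-k}z_k$. Then $x=x_n+2^{-n}w_n$ with $w_n=\sum_{k>n}2^{n-k}z_k$. The weights $2^{n-k}$ sum to $1$ and $z_k\in C_k\subset C_{n+1}$, so $w_n\in\overline{C_{n+1}}$, and $\Phi(x)\ge I_n$ by continuity. For $g\in\partial\Phi(x)$,
\[
2^{-n}g(w_n)=g(x-x_n)\ge\Phi(x)-\Phi(x_n)\ge I_n-\Phi(x_n)\ge2^{-n}(\beta-\varepsilon).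
\]
Since $g$ is linear and continuous, $\sup_{k>n}g(y_k)\ge g(w_n)\ge\beta-\varepsilon$ for every $n$.
\end{proof}

The test vectors come from the nonseparability of $X^*$, which enters the proof of Theorem~\ref{thm:main} only here, through the fact that a separable closed subspace of $X^*$ is proper.

\begin{lemma}\label{lem:test}
Let $X^*$ be nonseparable, let $Y\subset X^*$ be a separable subspace and let $\varepsilon>0$. There is a sequence $(y_n)\subset B_X$ such that $h(y_n)\to0$ for all $h\in Y$ and $\|z\|>1-\varepsilon$ for all $z\in\operatorname{conv}\{y_n:n\ge1\}$.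
\end{lemma}

\begin{proof}
We have $\overline Y\ne X^*$. By Riesz's lemma (a proper closed subspace of a normed space has unit vectors at distance arbitrarily close to $1$ from it) there is $f_0\in S_{X^*}$ with $\operatorname{dist}(f_0,Y)>1-\varepsilon$. By the Hahn--Banach theorem there is $F\in S_{X^{**}}$ with $F|_Y=0$ and $F(f_0)=\operatorname{dist}(f_0,Y)$. Goldstine's theorem says that on any finite subset of $X^*$ the functional $F$ can be approximated arbitrarily well by evaluation at a point of $B_X$. So, with $(h_k)$ dense in $Y$, there are $y_n\in B_X$ with $|h_k(y_n)|<1/n$ for $k\le n$ and $f_0(y_n)>1-\varepsilon$. For $h\in Y$ we get $\limsup_n|h(y_n)|\le\|h-h_k\|$ for every $k$, so $h(y_n)\to0$. For $z\in\operatorname{conv}\{y_n\}$ we get $\|z\|\ge f_0(z)>1-\varepsilon$.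
\end{proof}

Lemma~\ref{lem:simons} with $\Phi=\|\cdot\|$ and $\beta=1-\varepsilon$, combined with \eqref{eq:test}, now gives a point $x$ with $\operatorname{dist}(g,Y)\ge1-2\varepsilon$ for all $g\in J(x)$. As in Example~\ref{ex:obstacles}, nothing makes this $x$ smooth.

\section{Smooth points far from a separable subspace}\label{sec:far}

With $\eta$, $u$ and $Q_x$ as in Section~\ref{sec:smooth}, define the \emph{averaged norm}
\[
\Phi(x)=\int_Q\|x+u(t)\|\,d\lambda(t).
\]
It is convex and $1$-Lipschitz because each $x\mapsto\|x+u(t)\|$ is, and $|\Phi(x)-\|x\||\le\eta$. Its use is that it has, at every point $x$, a subgradient that is an average of support functionals of smooth points. For $y\in X$ the function $t\mapsto j(x+u(t))(y)$ is continuous on the Borel set $Q_x$ by Lemma~\ref{lem:topology} and is bounded by $\|y\|$. So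
\[
g_x(y)=\int_{Q_x}j(x+u(t))(y)\,d\lambda(t)
\]
defines $g_x\in B_{X^*}$. For $t\in Q_x$ and $x'\in X$, inequality \eqref{eq:subgrad} with $w=x+u(t)$ and $w'=x'+u(t)$ reads $\|x'+u(t)\|\ge\|x+u(t)\|+j(x+u(t))(x'-x)$. Integrating over $Q_x$, which has full measure by Lemma~\ref{lem:translates}, we obtain
\begin{equation}\label{eq:gx}
g_x\in\partial\Phi(x)\qquad(x\in X).
\end{equation}
In $\ell_1$ with $v_n=\eta2^{-n}e_n$, the $n$-th coordinate of $g_x$ is $\int_0^1\operatorname{sign}(x_n+\eta2^{-n}\tau)\,d\tau$; in general $g_x$ is not a support functional, and we have to pass from the average to one of the averaged functionals.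

\begin{proposition}\label{prop:far}
Let $X$ be a separable Banach space over $\mathbb K$ with nonseparable dual. For every separable subspace $Y\subset X^*$ and every $\delta>0$ there is $x\in G$ with $\operatorname{dist}(j(x),Y)>1-\delta$.
\end{proposition}

\begin{proof}
\emph{Real scalars.} Let $\varepsilon=\eta=\delta/8$, take $(y_n)$ from Lemma~\ref{lem:test} and let $\Phi$ be the averaged norm for this $\eta$. For $z\in\operatorname{conv}\{y_n\}$ we have $\Phi(z)-\Phi(0)\ge\|z\|-2\eta>1-\varepsilon-2\eta$. Lemma~\ref{lem:simons} and \eqref{eq:gx} give $x'\in X$ with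
\[
\limsup_ng_{x'}(y_n)\ge1-2\varepsilon-2\eta=1-\delta/2 .
\]
Put $\phi_n(t)=j(x'+u(t))(y_n)$ for $t\in Q_{x'}$, so that $\int\phi_n\,d\lambda=g_{x'}(y_n)$. We need one $t$ that is good for infinitely many $n$, and the inequality between an upper limit and an integral points in the right direction. Since $\phi_n\le1$, Fatou's lemma applied to $1-\phi_n\ge0$ gives
\[
\int_{Q_{x'}}\limsup_n\phi_n\,d\lambda\ge\limsup_n\int_{Q_{x'}}\phi_n\,d\lambda\ge1-\delta/2 .
\]
As $\lambda(Q_{x'})=1$, a function that is everywhere below $1-\delta/2$ on $Q_{x'}$ has integral below $1-\delta/2$. So there is $t\in Q_{x'}$ with $\limsup_n\phi_n(t)\ge1-\delta/2$. The point $w=x'+u(t)$ is smooth, hence nonzero, and $\operatorname{dist}(j(w),Y)\ge1-\delta/2$ by \eqref{eq:test}. The point $x=w/\|w\|$ lies in $G$ and $j(x)=j(w)$.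

\emph{Complex scalars.} Let $X_{\mathbb R}$ be $X$ regarded as a real space. The map $f\mapsto\operatorname{Re}f$ is a real-linear isometry of $X^*$ onto $(X_{\mathbb R})^*$. It maps $J(x)$ onto the corresponding set for $X_{\mathbb R}$, since $|f(x)|\le\|x\|$ and $\operatorname{Re}f(x)=\|x\|$ force $f(x)=\|x\|$. So $X$ and $X_{\mathbb R}$ have the same smooth points, with support functionals $j(x)$ and $\operatorname{Re}j(x)$. The real case, applied to the separable real subspace $\{\operatorname{Re}h:h\in Y\}$ of the nonseparable space $(X_{\mathbb R})^*$, gives the claim.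
\end{proof}

\section{The Cantor set}\label{sec:cantor}

In this section $X$ is as in Theorem~\ref{thm:main}, $0<\delta<1$, and spans and linear independence are taken over $\mathbb K$. By Lemma~\ref{lem:topology}, $G$ is a $G_\delta$ subset of the separable complete metric space $S_X$. A $G_\delta$ subset of a complete metric space is completely metrizable, so we fix a complete metric $\rho$ on $G$ that induces the norm topology. Topological notions below refer to $G$.

A Cantor scheme replaces points by shrinking open sets, so \eqref{eq:main} must survive small perturbations of the points. The map $j$ is only weak* continuous, but a strict \emph{lower} bound for a norm is what weak* lower semicontinuity preserves.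

\begin{lemma}\label{lem:open}
Let $x_0,\dots,x_k\in G$ satisfy \eqref{eq:main}, with $j(x_1),\dots,j(x_k)$ linearly independent. Then there are open neighborhoods $V_i$ of $x_i$ in $G$ such that \eqref{eq:main} holds for all $(x_0',\dots,x_k')\in V_0\times\dots\times V_k$.
\end{lemma}

\begin{proof}
Otherwise there are $x_i^n\to x_i$ in $G$ and $a^n\in\mathbb K^k$ with
\[
\Bigl\|j(x_0^n)-\sum_{i=1}^ka_i^n\,j(x_i^n)\Bigr\|\le1-\delta+\frac1n .
\]
By Lemma~\ref{lem:topology}, $j(x_i^n)\to j(x_i)$ weak*. If $(a^n)$ has a bounded subsequence, we may assume $a^n\to a$; the functionals on the left converge weak* to $j(x_0)-\sum_ia_ij(x_i)$, whose norm is then at most $1-\delta$, against \eqref{eq:main}. Otherwise $|a^n|\to\infty$, and we may assume $a^n/|a^n|\to b$ with $|b|=1$. The functionals $\sum_i(a_i^n/|a^n|)\,j(x_i^n)$ have norm at most $3/|a^n|\to0$ and converge weak* to $\sum_ib_ij(x_i)$. So $\sum_ib_ij(x_i)=0$, against independence.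
\end{proof}

Independence cannot be dropped: in the Euclidean plane, with $x_0=e_1$ and $x_1=x_2=e_2$, the distance is $1$, and it falls to $0$ when $x_2$ is rotated slightly.

\begin{lemma}\label{lem:system}
There are points $x_\alpha\in G$, $\alpha<\omega_1$, and a nonempty set $D'\subset\{x_\alpha:\alpha<\omega_1\}$ such that
\begin{itemize}
\item[(i)] $\operatorname{dist}\bigl(j(x_\alpha),\operatorname{span}\{j(x_\beta):\beta<\alpha\}\bigr)>1-\delta$ for all $\alpha<\omega_1$;
\item[(ii)] the family $(j(x_\alpha))_{\alpha<\omega_1}$ is linearly independent, so the $x_\alpha$ are distinct;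
\item[(iii)] every open set that meets $D'$ contains uncountably many points of $D'$.
\end{itemize}
\end{lemma}

\begin{proof}
Each $\alpha<\omega_1$ has countably many predecessors and each of them contributes the single functional $j(x_\beta)$, so the span in (i) is separable. Proposition~\ref{prop:far} and transfinite recursion give (i). In a nontrivial linear relation, the functional of largest index with nonzero coefficient would lie in the span of the earlier ones, against $1-\delta>0$; this is (ii). Let $D=\{x_\alpha\}$ and let $D'$ be the set of points of $D$ all of whose neighborhoods contain uncountably many points of $D$. Fix a countable base of $G$. Each point of $D\setminus D'$ lies in a basic set that meets $D$ in a countable set, so $D\setminus D'$ is countable and $D'\neq\emptyset$. An open set that meets $D'$ contains uncountably many points of $D$, and all but countably many of them are in $D'$.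
\end{proof}

Property (i) is one-sided: a point is far from the span of \emph{earlier} points, whereas in \eqref{eq:main} any point may play the role of $x_0$. Property (iii) restores the symmetry. Among finitely many open sets that meet $D'$, any prescribed one contains points of arbitrarily large index; so each set in turn can supply the last point, and Lemma~\ref{lem:open} freezes the resulting inequality.

\begin{proof}[Proof of Theorem~\ref{thm:main}]
For a finite binary word $\sigma$ let $|\sigma|$ be its length. We construct open sets $U_\sigma\subset G$ such that, for all $n\ge0$: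
\begin{itemize}
\item[(1)] $U_\sigma\cap D'\ne\emptyset$, $\ \overline{U_{\sigma0}}\cup\overline{U_{\sigma1}}\subset U_\sigma$, $\ U_{\sigma0}\cap U_{\sigma1}=\emptyset$, and $U_\sigma$ has $\rho$-diameter at most $2^{-|\sigma|}$ if $|\sigma|\ge1$;
\item[(2)] for all choices of $x_\sigma\in U_\sigma$, $|\sigma|=n$, and every $\tau$ with $|\tau|=n$,
\[
\operatorname{dist}\bigl(j(x_\tau),\operatorname{span}\{j(x_\sigma):|\sigma|=n,\ \sigma\ne\tau\}\bigr)>1-\delta .
\]
\end{itemize}
Put $U_\emptyset=G$; for $n=0$ the distance in (2) is $\|j(x_\emptyset)\|=1$. Suppose level $n$ is built; its sets are pairwise disjoint by (1). In each $U_\sigma$, $|\sigma|=n$, choose two distinct points of $D'$, using (iii), and disjoint open neighborhoods of them of diameter at most $2^{-n-1}$ with closures in $U_\sigma$. This gives pairwise disjoint open sets $V_1,\dots,V_N$, $N=2^{n+1}$, each meeting $D'$.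

For $i=1,\dots,N$ in turn we shrink all these sets as follows. Pick $q_l\in V_l\cap D'$ for $l\ne i$. Only countably many ordinals lie below the largest index of these points and $V_i\cap D'$ is uncountable, so there is $q_i\in V_i\cap D'$ of larger index than all $q_l$, $l\ne i$. By (i), $\operatorname{dist}(j(q_i),\operatorname{span}\{j(q_l):l\ne i\})>1-\delta$. The $q_l$ are distinct because the $V_l$ are disjoint, so the $j(q_l)$ are independent by (ii). By Lemma~\ref{lem:open} we can replace each $V_l$ by an open neighborhood of $q_l$ inside it so that the inequality with distinguished index $i$ holds for all choices of points in the new sets. The new sets still meet $D'$, and shrinking preserves disjointness, the bounds on diameters and closures, and the inequalities obtained for smaller $i$. After $N$ rounds, the two sets inside $U_\sigma$ are named $U_{\sigma0}$ and $U_{\sigma1}$.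

For $\xi\in\{0,1\}^{\mathbb N}$ the closed sets $\overline{U_{\xi|n}}$ are nonempty and decreasing with diameters tending to $0$, so they have exactly one common point $x_\xi$, and $x_\xi\in U_{\xi|n}$ for all $n$ because $\overline{U_{\xi|n+1}}\subset U_{\xi|n}$. If $\xi|n=\zeta|n$ with $n\geq1$, then $\rho(x_\xi,x_\zeta)\le2^{-n}$; if $\xi|n\ne\zeta|n$, then $x_\xi$ and $x_\zeta$ lie in disjoint sets. So $\xi\mapsto x_\xi$ is a continuous injection of a compact space into a metric space, hence a homeomorphism onto $\Delta=\{x_\xi\}\subset G$. Given distinct $x_{\xi_0},\dots,x_{\xi_k}$, take $n$ such that the words $\xi_i|n$ are distinct, choose arbitrary points in the remaining sets of level $n$, and apply (2) with $\tau=\xi_0|n$. The span in \eqref{eq:main} is contained in the span in (2), so the distance to it is at least as large.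
\end{proof}

\section{Converse and sharpness}\label{sec:sharp}

\begin{proof}[Proof of Theorem~\ref{thm:sharp}(a),(b)]
In (a), the open balls of radius $c/2$ about the points $s(x)$, $x\in A$, are uncountably many disjoint open subsets of $X^*$, so $X^*$ is nonseparable. If $\Delta$ satisfies \eqref{eq:question} or \eqref{eq:main} for some $\delta<1$, this applies to $A=\Delta$, $c=1-\delta$ and any selector. The converse implications are Theorem~\ref{thm:main} and Corollary~\ref{cor:answer}. For (b), the span contains $0$ and $\|j(x_0)\|=1$.
\end{proof}

\subsection*{The tree space}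
Scalars are real. Let $T$ be the tree of finite binary words ordered by extension. The \emph{level} of a node $t$ is $|t|=1+\text{length}(t)$, so the root has level $1$ and level $k$ has $2^{k-1}$ nodes. A \emph{segment} is a nonempty chain $S\subset T$, finite or infinite, such that $s\le u\le t$ and $s,t\in S$ imply $u\in S$. A \emph{branch} is a maximal chain; it has exactly one node on each level. The set $\Omega$ of branches is identified with $\{0,1\}^{\mathbb N}$, and the sets $[u]=\{\xi\in\Omega:u\in\xi\}$ form a base of clopen sets. Let $c_{00}(T)$ be the space of finitely supported functions on $T$, with unit vectors $e_t$ and coordinate functionals $e_t^*$. A set $A\subset T$ acts on $c_{00}(T)$ by $A(x)=\sum_{t\in A}x(t)$.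

We want the branches to be bounded functionals, which makes the dual nonseparable, and we want differences of branches to be short. If the norm were $\sup_S|S(x)|$ over single segments, two branches $\xi\neq\zeta$ would be at distance $2$: for $s\in\xi\setminus\zeta$ and $t\in\zeta\setminus\xi$ the vector $e_s-e_t$ would have norm $1$. If arbitrary signed sums of disjoint segments were allowed, singletons would give the norm of $\ell_1(T)$. We allow many segments, but only high in the tree. Let $\mathcal N$ be the set of all
\[
\nu=\sum_{i=1}^r\epsilon_iS_i,\qquad r\ge0,\quad\epsilon_i=\pm1,\quad S_1,\dots,S_r\text{ pairwise disjoint segments in }\{t:|t|\ge r\},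
\]
and put $\|x\|=\sup_{\nu\in\mathcal N}|\nu(x)|$ for $x\in c_{00}(T)$. We write $\nu(t)=\nu(e_t)\in\{-1,0,1\}$. Since $e_t^*=\{t\}\in\mathcal N$, we have $\|x\|_\infty\le\|x\|\le\|x\|_1$, so this is a norm and $\|e_t\|=1$. Let $X$ be the completion. It is separable, $\mathcal N=-\mathcal N\subset B_{X^*}$, and $\|x\|=\sup_{\nu\in\mathcal N}\nu(x)$ for all $x\in X$, both sides being $1$-Lipschitz in $x$. A functional on $X$ is determined by its values at the $e_t$, and on $B_{X^*}$ the weak* topology is that of convergence at each $e_t$. For $h\in X^*$ put $h|_{\ge k}=h-\sum_{|t|<k}h(e_t)e_t^*$; for a branch $\xi$ this is the segment $\{t\in\xi:|t|\ge k\}$, and every infinite segment has this form.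

Distinct branches $\xi,\zeta$ belong to $\mathcal N$ and $(\xi-\zeta)(e_t)=1$ for $t\in\xi\setminus\zeta$. So $\|\xi-\zeta\|\ge1$ and $X^*$ is nonseparable. If $k\ge2$ is the first level where they differ, then $\xi-\zeta=\xi|_{\ge k}-\zeta|_{\ge k}\in\mathcal N$, so $\|\xi-\zeta\|=1$. This is the phenomenon in (c); it has to be extended from branches to all of $B_{X^*}$.

\begin{lemma}\label{lem:N}
\begin{itemize}
\item[(i)] If $S_1,\dots,S_r$ are pairwise disjoint segments in $\{t:|t|\ge r\}$ and $|c_i|\le c$, then $\|\sum_ic_iS_i\|\le c$.
\item[(ii)] $\mathcal N$ is weak* compact.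
\item[(iii)] For every $f\in B_{X^*}$ there is a Borel probability measure $\mu$ on $\mathcal N$ with $f(x)=\int\nu(x)\,d\mu(\nu)$ for all $x\in X$.
\end{itemize}
\end{lemma}

\begin{proof}
(i) The cube $[-c,c]^r$ is the convex hull of the points $c(\epsilon_1,\dots,\epsilon_r)$, and $\sum_i\epsilon_iS_i\in\mathcal N$.

(ii) Let $\nu_k\in\mathcal N$ converge weak* to $\nu$; we may assume $\nu\ne0$, as $0\in\mathcal N$. Fix $t_0$ with $\nu(e_{t_0})\ne0$ and representations $\nu_k=\sum_{i\le r_k}\epsilon_i^kS_i^k$. For large $k$ some $S_i^k$ contains $t_0$, so $r_k\le|t_0|$. Pass to a subsequence with $r_k=r$ and $\epsilon_i^k=\epsilon_i$ constant and with the indicators of $S_i^k$ converging pointwise on the countable set $T$ to the indicator of a set $S_i$. A node lies in $S_i$ exactly when it lies in $S_i^k$ for all large $k$. The conditions ``any two nodes are comparable'', ``$s\le u\le t$ and $s,t\in S$ imply $u\in S$'', disjointness and ``contained in $\{|t|\ge r\}$'' involve at most three nodes at a time, so they pass to the $S_i$. Discarding the empty $S_i$ lowers the number of segments, so $\nu=\sum_i\epsilon_iS_i\in\mathcal N$.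 Thus $\mathcal N$ is closed in the compact metrizable space $(B_{X^*},w^*)$.

(iii) The Borel probability measures on the compact metrizable space $\mathcal N$ form a convex weak* compact subset of $C(\mathcal N)^*$. The barycenter map, which sends $\mu$ to $x\mapsto\int\nu(x)\,d\mu$, is affine and weak* continuous, since $\nu\mapsto\nu(x)$ is in $C(\mathcal N)$. Its image $M$ is a convex weak* compact set containing $\mathcal N$. If some $f\in B_{X^*}$ were outside $M$, the Hahn--Banach separation theorem in $(X^*,w^*)$ would give $x\in X$ with $f(x)>\sup_{\nu\in\mathcal N}\nu(x)=\|x\|$, which is impossible.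
\end{proof}

Let $L$ be the norm-closed linear span of $\{e_t^*:t\in T\}\cup\Omega$ in $X^*$. Averages of elements of $\mathcal N$ could a priori leave $L$, the typical candidate being an integral of branches against a measure without atoms. For a finite signed Borel measure $\theta$ on $\Omega$ let $h_\theta(x)=\int_\Omega\xi(x)\,d\theta(\xi)$, $x\in c_{00}(T)$. Then $|h_\theta(x)|\le|\theta|(\Omega)\|x\|$, so $h_\theta\in X^*$, and $h_\theta(e_u)=\theta([u])$.

\begin{lemma}\label{lem:measures}
$h_\theta\in L$ for every finite signed Borel measure $\theta$ on $\Omega$.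
\end{lemma}

\begin{proof}
Let $\xi_1,\xi_2,\dots$ be the points of nonzero mass $a_l=\theta(\{\xi_l\})$; then $\sum_l|a_l|<\infty$. The measure $\theta-\sum_la_l\delta_{\xi_l}$ vanishes on points, and so do its positive and negative parts. The atomic part contributes the norm-convergent sum $\sum_la_l\xi_l\in L$. So we may assume that $\theta\ge0$ and that $\theta$ vanishes on points.

Let $\kappa>0$. For $\xi\in\Omega$ the sets $[u]$, $u\in\xi$, decrease to $\{\xi\}$, so $\theta([u])\le\kappa$ for some $u\in\xi$. Finitely many such sets $[u]$ cover $\Omega$; if $p$ is the largest level of their nodes, each $[u]$ with $|u|=p$ lies in one of them. So $c_u=\theta([u])\le\kappa$ whenever $|u|=p$. Let $k=2^{p}$ and $x\in c_{00}(T)$. The function $\xi\mapsto\xi|_{\ge k}(x)$ takes finitely many values; for $|u|=p$ let $\xi_u\in[u]$ maximize it on $[u]$. Then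
\[
h_\theta|_{\ge k}(x)=\sum_{|u|=p}\int_{[u]}\xi|_{\ge k}(x)\,d\theta(\xi)\le\sum_{|u|=p}c_u\,\xi_u|_{\ge k}(x).
\]
The segments $\xi_u|_{\ge k}$ lie above distinct nodes of level $p\le k$, so they are disjoint; there are $2^{p-1}\le k$ of them, in $\{|t|\ge k\}$. By Lemma~\ref{lem:N}(i) the right side is at most $\kappa\|x\|$. Applying this to $\pm x$ gives $\|h_\theta|_{\ge k}\|\le\kappa$. Since $h_\theta-h_\theta|_{\ge k}$ is a finite combination of the $e_t^*$, we get $\operatorname{dist}(h_\theta,L)\le\kappa$.
\end{proof}

\begin{proposition}\label{prop:dual}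
$X^*=L$.
\end{proposition}

\begin{proof}
Let $f\in B_{X^*}$, let $\mu$ be as in Lemma~\ref{lem:N}(iii) and let $\eta>0$. We discard a small part of $\mathcal N$ so that the rest consists of sums of boundedly many segments that, above a fixed level, behave like branches.

For $R\in\mathbb N$ let $\mathcal N_R$ be the set of $\nu\in\mathcal N$ with $\nu(t)\ne0$ for some $|t|\le R$. These sets are clopen and increase to $\mathcal N\setminus\{0\}$; fix $R$ with $\mu(\mathcal N\setminus(\{0\}\cup\mathcal N_R))<\eta$. By the level condition in the definition of $\mathcal N$, each $\nu\in\mathcal N_R$ is a signed sum of at most $R$ segments. A segment has at most one node on each level, so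
\begin{equation}\label{eq:variation}
\sum_{|u|=k}|\nu(u)|\le R\qquad(\nu\in\mathcal N_R,\ k\ge1).
\end{equation}
For $m\in\mathbb N$ let $\mathcal N_{R,m}$ be the closed set of $\nu\in\mathcal N_R$ with $\nu(u)=\nu(u0)+\nu(u1)$ for all $|u|\ge m$. These sets increase with $m$, and their union is $\mathcal N_R$. Indeed, let $m$ exceed the levels of all nodes of the finite segments of $\nu$ and of the first nodes of its infinite segments; on levels $\ge m$, $\nu$ coincides with a signed sum of branches, and every branch $\xi$ satisfies $\xi(e_u)=\xi(e_{u0})+\xi(e_{u1})$. Fix $m$ with $\mu(\mathcal N_R\setminus\mathcal N_{R,m})<\eta$ and let $f'(x)=\int_{\mathcal N_{R,m}}\nu(x)\,d\mu(\nu)$. Since $\nu=0$ contributes nothing to $f$, we have $\|f-f'\|\le2\eta$. Integration gives $f'(e_u)=f'(e_{u0})+f'(e_{u1})$ for $|u|\ge m$ and, by \eqref{eq:variation}, $\sum_{|u|=k}|f'(e_u)|\le R$ for all $k$.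

These two properties say that the values of $f'$ on high levels are those of a measure. Let $E\subset C(\Omega)$ be the subspace of functions $\psi$ that, for some $k\ge m$, take a constant value $\psi_u$ on each $[u]$ with $|u|=k$. It is dense by uniform continuity. Put $\Lambda(\psi)=\sum_{|u|=k}\psi_uf'(e_u)$. By additivity the value is unchanged when $k$ is replaced by $k+1$, so $\Lambda$ is well defined and linear on $E$, and $|\Lambda(\psi)|\le R\|\psi\|_\infty$. By the Riesz representation theorem, the extension of $\Lambda$ to $C(\Omega)$ is integration against a finite signed Borel measure $\theta$, and $h_\theta(e_u)=\theta([u])=f'(e_u)$ for $|u|\ge m$. Hence $f'-h_\theta$ is a finite combination of the $e_t^*$ with $|t|<m$, and $f'\in L$ by Lemma~\ref{lem:measures}. So $\operatorname{dist}(f,L)\le2\eta$ for every $\eta>0$.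
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:sharp}(c)]
Let $(f_\alpha)$ be an uncountable family of distinct elements of $B_{X^*}$ and let $\varepsilon=\kappa/3$. By Proposition~\ref{prop:dual} there are
\[
g_\alpha=y_\alpha+\sum_{i=1}^{p_\alpha}a_i^\alpha\,\xi_i^\alpha,\qquad\|f_\alpha-g_\alpha\|<\varepsilon,
\]
where $y_\alpha$ is a finite rational combination of the $e_t^*$, the $a_i^\alpha$ are rational and $\xi_1^\alpha,\dots,\xi_{p_\alpha}^\alpha$ are distinct branches. A node $t\in\xi_i^\alpha$ of sufficiently high level lies on none of the other branches and has $y_\alpha(e_t)=0$, so $|a_i^\alpha|=|g_\alpha(e_t)|\le\|g_\alpha\|\le1+\varepsilon$. Choose a level $m_\alpha\ge2p_\alpha$ at which the branches $\xi_i^\alpha$ have distinct nodes $u_i^\alpha$. The data $(y_\alpha,p_\alpha,(a_i^\alpha)_i,m_\alpha,(u_i^\alpha)_i)$ range over a countable set, so two indices $\alpha\ne\beta$ have the same data $(y,p,(a_i),m,(u_i))$. Let $I=\{i:\xi_i^\alpha\ne\xi_i^\beta\}$. For $i\in I$ both branches pass through $u_i$, so the first level $k_i$ at which they differ exceeds $m$, and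
\[
g_\alpha-g_\beta=\sum_{i\in I}a_i\bigl(\xi_i^\alpha|_{\ge k_i}-\xi_i^\beta|_{\ge k_i}\bigr).
\]
The two segments with the same $i$ are disjoint by the choice of $k_i$, and segments with different $i$ lie above different nodes of level $m$. So the sum involves at most $2p\le m$ pairwise disjoint segments in $\{|t|\ge m\}$, and Lemma~\ref{lem:N}(i) gives $\|g_\alpha-g_\beta\|\le1+\varepsilon$. Hence $\|f_\alpha-f_\beta\|<1+3\varepsilon=1+\kappa$.

Consequently, in this space no uncountable $A\subset S_X$ and no $c>1$ satisfy $\inf\{\|f-g\|:f\in J(x),\,g\in J(y)\}\ge c$ for all $x\ne y$ in $A$: a selector of $J$ would map $A$ injectively onto an uncountable subset of $B_{X^*}$ with mutual distances at least $c$, which is excluded by taking $\kappa=c-1$.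
\end{proof}

\begin{thebibliography}{1}

\bibitem{JB}
\emph{James boundaries and $\sigma$-fragmented selectors},
\texttt{https://misuma.um.es/beca/}\allowbreak\texttt{Investigacion/}\allowbreak\texttt{17\_James\%20Boundaries\%20}\allowbreak\texttt{Selectors\%20Final.pdf}

\end{thebibliography}
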